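
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The symmetric Einstein metric on $G_2^+(\mathbb R^7)$\\ does not realize the Yamabe invariant}


\begin{abstract}
Let $M=G_2^+(\mathbb R^7)$ be the Grassmannian of oriented $2$-planes in $\mathbb R^7$ and $g_0$ its symmetric Einstein metric. We prove that the Yamabe invariant of $M$ is at least $1.087$ times the Yamabe constant of $[g_0]$, and that $g_0$ does not realize the Yamabe invariant. The manifold $M$ is a $2$-sphere bundle over a closed $8$-manifold, and the better conformal classes are obtained by shrinking the fibers relative to the base. Their Yamabe constants are bounded below by means of an interpolation inequality on $S^2$ with explicit constants, which comes from the sharp Sobolev inequality in dimension $10$ through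 the conformal equivalence of $S^2\times H^8$ with $S^{10}\setminus S^7$. We prove the analogous inequality on $S^m$ for every $m\ge2$ and deduce a lower bound for the Yamabe invariant of fiber bundles with compact isometric structure group whose $m$-dimensional fibers have Ricci curvature at least $m-1$.
\end{abstract}

\section{The question and the answer}

\subsection{Yamabe constants}
Let $(M^n,g)$ be a closed Riemannian manifold, $n\ge3$. The Yamabe constant of the conformal class $[g]$ is
\[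
Y(M,[g])=\inf_{\tilde g\in[g]}\frac{\int_M \mathrm{scal}_{\tilde g}\,dv_{\tilde g}}{\mathrm{vol}(M,\tilde g)^{(n-2)/n}},
\]
and the Yamabe invariant of $M$ is $\sigma(M)=\sup_{[g]}Y(M,[g])$, the supremum over all conformal classes. The quotient is the total scalar curvature, normalized to be invariant under scaling. One minimizes it within a conformal class and then maximizes over the classes. A metric $g$ \emph{realizes} the Yamabe invariant if $Y(M,[g])=\sigma(M)$.

Put
\[
a_n=\frac{4(n-1)}{n-2},\qquad p=\frac{2n}{n-2},\qquad \omega_j=\mathrm{vol}(S^j),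
\]
where $S^j$ is the unit sphere; the exponent $p$ always belongs to the dimension $n$ of the total space. Writing $\tilde g=u^{4/(n-2)}g$ with $u>0$ smooth, one has
\begin{equation}\label{eq:Y}
Y(M,[g])=\inf_{u>0}\frac{E_g(u)}{\|u\|_{L^p}^2},\qquad
E_g(u)=\int_M\big(a_n|\nabla u|^2+\mathrm{scal}_g\,u^2\big)\,dv_g .
\end{equation}
If $\mathrm{scal}_g$ is constant, $u\equiv1$ gives $Y(M,[g])\le \mathrm{scal}_g\,\mathrm{vol}(M,g)^{2/n}$. An upper bound is thus easy to obtain; a lower bound must control all functions $u$.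

\subsection{The Grassmannian and its $G_2$-invariant metrics}
Let $M=G_2^+(\mathbb R^7)$ be the compact symmetric space of oriented $2$-planes in $\mathbb R^7$, a closed manifold of dimension $10$, and $g_0$ its symmetric Einstein metric. The following facts are known. The subgroup $G_2\subset SO(7)$ acts transitively on $M$ with isotropy group $U(2)$. The isotropy decomposition is $\mathfrak m_1\oplus\mathfrak m_2\oplus\mathfrak m_3$ with dimensions $2,4,4$, and the $G_2$-invariant metrics are exactly the metrics $x_1Q|_{\mathfrak m_1}+x_2Q|_{\mathfrak m_2}+x_3Q|_{\mathfrak m_3}$ with $x_i>0$, where $Q$ is a bi-invariant inner product on $\mathfrak g_2$ normalized as in K.~Kerr's work. Their scalar curvature is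
\[
S(x_1,x_2,x_3)=\frac{16}{3x_1}+\frac{16}{x_2}+\frac{16}{x_3}-\frac{4x_1}{3x_2^2}-\frac{2x_1}{x_2x_3}-\frac{2x_2}{x_1x_3}-\frac{2x_3}{x_1x_2},
\]
and unit volume means $x_1^2x_2^4x_3^4=1$. The unit-volume invariant Einstein metrics are the critical points of $S$ under this constraint. There are exactly three of them. One is $g_0$; it is a local maximum of the constrained $S$, and it has the largest scalar curvature of the three.

So $g_0$ is a natural candidate for a metric realizing $\sigma(M)$: small invariant deformations do not increase its scalar curvature at fixed volume, and no other invariant Einstein metric of the same volume has larger scalar curvature. Whether it does realize $\sigma(M)$ is the question posed in \cite{VA}, where it is described as not known. There is, however, a reason for doubt. On the curve $x_2=x_3=s$, $x_1=s^{-4}$ of unit-volume metrics,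
\[
S=\tfrac43s^4+32s^{-1}-\tfrac{10}3s^{-6}\longrightarrow\infty\qquad(s\to\infty),
\]
so the local maximum is not global. This does not settle the matter, because $S$ only bounds the Yamabe constant from above. The metrics on this curve shrink the two directions $\mathfrak m_1$, and to use them one must show that their Yamabe constants stay large.

\subsection{Results}

\begin{theorem}\label{thm:A}
For $M=G_2^+(\mathbb R^7)$,
\[
Y(M,[g_0])\le \pi\Big(\tfrac{10^{10}}{60}\Big)^{1/5}\approx138.5\;<\;150.6\approx\pi\Big(\tfrac{16\cdot135^4}{21}\Big)^{1/5}=:\Lambda\;\le\;\sigma(M).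
\]
Hence $\sigma(M)\ge1.087\,Y(M,[g_0])$, and $g_0$ does not realize the Yamabe invariant.
\end{theorem}

\begin{corollary}\label{cor:three}
None of the three $G_2$-invariant Einstein metrics on $M$ realizes $\sigma(M)$. Each satisfies
\[
Y\le(\text{its unit-volume scalar curvature})\le(\text{that of }g_0)<\Lambda\le\sigma(M).
\]
\end{corollary}

The method is not special to this manifold.

\begin{theorem}\label{thm:B}
Let $m\ge2$, $k\ge3$, $n=m+k$, and
\begin{equation}\label{eq:Lambda}
\Lambda_{m,k}=n\,(m-1)^{m/n}\Big(\frac{(n-1)(k-2)}{n-2}\Big)^{k/n}(\omega_m\omega_k)^{2/n}.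
\end{equation}
\begin{enumerate}
\item For $f\in H^1(S^m)$, with $d\sigma$ the normalized measure,
\begin{equation}\label{eq:FI}
\int|f|^p\,d\sigma\le\Big(\int f^2d\sigma\Big)^{\frac{k}{n-2}}\Big(\int f^2d\sigma+\frac{a_n}{m(m-1)}\int|\nabla f|^2d\sigma\Big)^{\frac m{n-2}} .
\end{equation}
\item Let $F^m$ be closed and connected with $\mathrm{Ric}_F\ge m-1$, let $G$ be a compact Lie group acting isometrically on $F$, let $P\to N^k$ be a principal $G$-bundle over a closed manifold, and let $M=P\times_GF$ be connected. Then $\sigma(M)\ge(\mathrm{vol}(F)/\omega_m)^{2/n}\Lambda_{m,k}$.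
\end{enumerate}
\end{theorem}

Here $\Lambda_{2,8}=\Lambda$. We do not claim that $\Lambda=\sigma(M)$, nor that $\Lambda_{m,k}$ is optimal.

\subsection{Plan}
The cross product of $\mathbb R^7$ makes $M$ a bundle of $2$-spheres over a closed $8$-manifold (Section~\ref{sec:geometry}). Keep the fibers round of radius $1$ and enlarge the base by a factor $t\to\infty$: near each fiber the metric then looks like $S^2\times\mathbb R^8$. In Section~\ref{sec:model} we work out which inequality on the single fiber $S^2$ yields the bound $\Lambda$ on the model $S^2\times\mathbb R^8$; it is \eqref{eq:FI} with $m=2$, $k=8$. Sections~\ref{sec:hyp} and~\ref{sec:S2} prove that inequality. Section~\ref{sec:collapse} carries the model computation over to bundles, and Section~\ref{sec:A} concludes the proof of Theorem~\ref{thm:A}. Sections~\ref{sec:general} and~\ref{sec:B2}, which Theorem~\ref{thm:A} does not need, prove Theorem~\ref{thm:B}; for general $(m,k)$ the explicit polynomials of Section~\ref{sec:S2}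 are replaced by a differential equation.

\section{Facts that are used}\label{sec:facts}

\textbf{Conformal covariance.} On any Riemannian manifold $(M^n,g)$, $n\ge3$, complete or not, let $\hat g=\varphi^{4/(n-2)}g$ with $\varphi>0$ smooth. Then $E_{\hat g}(U)=E_g(\varphi U)$ and $\|U\|_{L^p(\hat g)}=\|\varphi U\|_{L^p(g)}$ for smooth, compactly supported $U$.

\textbf{Sharp Sobolev inequality} (Aubin, Talenti \cite{AT}). For $j\ge3$ and compactly supported Lipschitz functions $\psi$ on $\mathbb R^j$,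
\begin{equation}\label{eq:sobolev}
\|\nabla\psi\|_2^2\ge K_j\|\psi\|^2_{2j/(j-2)},\qquad K_j=\tfrac{j(j-2)}4\,\omega_j^{2/j}.
\end{equation}
Equivalently, $a_j\|\nabla\psi\|_2^2\ge Y_j\|\psi\|^2_{2j/(j-2)}$ with $Y_j=j(j-1)\,\omega_j^{2/j}$.

\textbf{Aubin's inequality} \cite{Au}. On a closed $(N^k,h)$, $k\ge3$, for every $\varepsilon>0$ there is $\beta_\varepsilon\ge0$ with
\begin{equation}\label{eq:aubin}
\|w\|_{2k/(k-2)}^2\le(K_k^{-1}+\varepsilon)\|\nabla w\|_2^2+\beta_\varepsilon\|w\|_2^2 .
\end{equation}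
At the cost of a lower-order term, a closed manifold thus has almost the Euclidean Sobolev constant.

\textbf{Riemannian submersions with totally geodesic fibers} (Vilms' theorem and O'Neill's formula, \cite[9.59 and 9.70]{Be}). Let $F$ be a closed Riemannian manifold on which the compact Lie group $G$ acts isometrically, $P\to N$ a principal $G$-bundle over a closed manifold, and $M=P\times_GF$. Let $h$ be a metric on $N$, and choose a principal connection on $P$. For $s>0$ let $g^{(s)}$ be the metric on $M$ for which the horizontal and vertical spaces are orthogonal, equal to $\pi^*h$ on horizontal vectors and to $s$ times the metric of $F$ on the fibers. Then $\pi:(M,g^{(s)})\to(N,h)$ is a Riemannian submersion with totally geodesic fibers, and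
\begin{equation}\label{eq:oneill}
\mathrm{scal}_{g^{(s)}}=s^{-1}\mathrm{scal}_F+\mathrm{scal}_h\circ\pi-s\,|O|^2 .
\end{equation}
Here $\mathrm{scal}_F$ is the scalar curvature of the fibers for $s=1$, regarded as a function on $M$, $O$ is O'Neill's integrability tensor of $g^{(1)}$, and its norm is taken in $g^{(1)}$.

\textbf{L\'evy--Gromov symmetrization} (Gromov \cite{Gr}, B\'erard--Meyer \cite{BM}) is recalled and used only in Section~\ref{sec:B2}.

\section{The model $S^2\times\mathbb R^8$}\label{sec:model}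

This section is a model computation; it shows where the fiber inequality and the number $\Lambda$ come from.

For $n=10$ we have $a_{10}=\frac92$ and $p=\frac52$. Take the product metric on $S^2\times\mathbb R^8$, with scalar curvature $2$, and a smooth, compactly supported $u\ge0$, $u\not\equiv0$. How small can $E(u)/\|u\|_{5/2}^2$ be? On a fiber $S^2\times\{x\}$ we retain two quantities,
\[
w(x)^2=\int_{S^2}u(\cdot,x)^2\,d\sigma,\qquad D(x)=\int_{S^2}|\nabla^{S^2}u(\cdot,x)|^2\,d\sigma ,
\]
with $w\ge0$. By Minkowski's inequality $|w(x)-w(x')|\le\|u(\cdot,x)-u(\cdot,x')\|_{L^2(d\sigma)}$. So $w$ is Lipschitz, and where it is differentiable $|dw(X)|^2\le\int(Xu)^2d\sigma$ for $X\in\mathbb R^8$; choosing for $X$ a unit vector along $\nabla w$ gives $|\nabla w|^2\le\int|\nabla^{\mathbb R^8}u|^2d\sigma$. Since $2\cdot\frac94=\frac92$, the inequality \eqref{eq:sobolev} on $\mathbb R^8$ yields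
\[
\frac{E(u)}{4\pi}\ge\int_{\mathbb R^8}\Big(\tfrac92|\nabla w|^2+2\big(w^2+\tfrac94D\big)\Big)dx\ \ge\ \tfrac92K_8\,\mathcal X+2\mathcal Z,
\]
\[
\mathcal X=\Big(\int_{\mathbb R^8}w^{8/3}dx\Big)^{3/4},\qquad\mathcal Z=\int_{\mathbb R^8}\big(w^2+\tfrac94D\big)dx .
\]
Replacing $u(\theta,x)$ by $u(\theta,x/s)$ multiplies $\mathcal X$ by $s^6$, $\mathcal Z$ by $s^8$ and $\|u\|_{5/2}^2$ by $s^{32/5}$. The combination of the form $\mathcal X^{1-\gamma}\mathcal Z^{\gamma}$ that scales like $\|u\|_{5/2}^2$ is $\mathcal X^{4/5}\mathcal Z^{1/5}$, and minimizing over $s$ amounts to the weighted arithmetic--geometric mean inequality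
\[
\tfrac92K_8\mathcal X+2\mathcal Z\ge\Big(\tfrac54\cdot\tfrac92K_8\Big)^{4/5}(5\cdot2)^{1/5}\,\mathcal X^{4/5}\mathcal Z^{1/5}.
\]
It remains to bound $\|u\|_{5/2}^2$ by a multiple of $\mathcal X^{4/5}\mathcal Z^{1/5}$. By H\"older's inequality with exponents $\frac43$ and $4$,
\[
\int_{\mathbb R^8}w^2\big(w^2+\tfrac94D\big)^{1/4}dx\le\Big(\int w^{8/3}\Big)^{3/4}\mathcal Z^{1/4}=\mathcal X\mathcal Z^{1/4},
\]
so it suffices to bound $\int u^{5/2}d\sigma$ on each fiber by $w^2(w^2+\frac94D)^{1/4}$. That is the inequality we need: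
\begin{equation}\label{eq:FI2}
\int_{S^2}|f|^{5/2}d\sigma\le\int_{S^2} f^2d\sigma\cdot\Big(\int_{S^2} f^2d\sigma+\tfrac94\int_{S^2}|\nabla f|^2d\sigma\Big)^{1/4},\qquad f\in C^\infty(S^2).
\end{equation}
Granting it, $\|u\|_{5/2}^2\le(4\pi)^{4/5}\mathcal X^{4/5}\mathcal Z^{1/5}$, and therefore
\[
\frac{E(u)}{\|u\|_{5/2}^2}\ge(4\pi)^{1/5}\big(\tfrac{45}8K_8\big)^{4/5}10^{1/5}=\Lambda .
\]
Indeed $K_8=12\,\omega_8^{1/4}$ and $\omega_8=\frac{32\pi^4}{105}$, so the fifth power of the middle term is
\begin{equation}\label{eq:Lambdanumber}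
4\pi\Big(\frac{135}2\Big)^4\omega_8\cdot10=\frac{16}{21}\,135^4\,\pi^5=\Lambda^5 .
\end{equation}

Constants give equality in \eqref{eq:FI2}. The exponent $\frac14$ cannot be lowered, as concentration shows: for a fixed bump squeezed into a disk of radius $\epsilon$, both $\int|f|^{5/2}$ and $\int f^2$ are of order $\epsilon^2$ while $\int|\nabla f|^2$ is of order $1$. An inequality with right side $(\int f^2)^{5/4-\theta}(\int f^2+C\int|\nabla f|^2)^\theta$ therefore needs $\frac54-\theta\le1$. The difficulty is to obtain constant $1$ in front together with the coefficient $\frac94$.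

\section{From $S^n$ to $S^m\times H^k$}\label{sec:hyp}

The sharp constant of $S^m\times\mathbb R^k$ is not at hand, but a sharp Sobolev inequality on $S^m\times H^k$ is, because this product is conformally flat. The idea is to apply it to products $f(\theta)v(y)$ with a well-chosen $v$: each $v$ yields an inequality for $f$ alone. Throughout, $m\ge2$, $k\ge3$, $n=m+k$, and $H^k$ is hyperbolic space of curvature $-1$.

\begin{lemma}\label{lem:SmHk}
\textup{(i)} For $U\in H^1(S^m\times H^k)$,
\[
\int_{S^m\times H^k}\Big(a_n|\nabla U|^2+\big(m(m-1)-k(k-1)\big)U^2\Big)\ge Y_n\|U\|_p^2 .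
\]
\textup{(ii)} $\omega_n=\omega_m\int_{H^k}(\cosh\rho)^{-n}$, where $\rho$ is the distance to a fixed point of $H^k$.
\end{lemma}

\begin{proof}
(i) Write points of $\mathbb R^n=\mathbb R^{m+1}\times\mathbb R^{k-1}$ as $(r\theta,z)$ with $r\ge 0$, $\theta\in S^m$. For $r>0$,
\[
dr^2+r^2g_{S^m}+dz^2=r^2\Big(g_{S^m}+\frac{dr^2+dz^2}{r^2}\Big),
\]
and $(dr^2+dz^2)/r^2$ is the half-space model of $H^k$. So $\mathbb R^n\setminus\mathbb R^{k-1}$ is conformal to $S^m\times H^k$, whose scalar curvature is $m(m-1)-k(k-1)$. For $U\in C_c^\infty(S^m\times H^k)$ put $\psi=r^{-(n-2)/2}U$. Conformal covariance and \eqref{eq:sobolev} show that the left side equals $a_n\|\nabla\psi\|_2^2\ge Y_n\|\psi\|_p^2=Y_n\|U\|_p^2$. Since $S^m\times H^k$ is complete, $C_c^\infty$ is dense in $H^1$. The left side is continuous in $H^1$, and Fatou's lemma along an almost everywhere convergent subsequence gives the inequality for all $U\in H^1$.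

(ii) Let $\vartheta\in S^{k-1}$ and parametrize $S^n\setminus S^{k-1}$ by $(\theta/\cosh\rho,\ \vartheta\tanh\rho)\in\mathbb R^{m+1}\times\mathbb R^k$. Since $((1/\cosh\rho)')^2+((\tanh\rho)')^2=\cosh^{-2}\rho$, the round metric is $\cosh^{-2}\rho\,\big(g_{S^m}+d\rho^2+\sinh^2\!\rho\,g_{S^{k-1}}\big)=\cosh^{-2}\rho\,(g_{S^m}+g_{H^k})$. Integrate the volume form.
\end{proof}

Let $f\in C^\infty(S^m)$, $f\not\equiv0$, and put
\begin{equation}\label{eq:zeta}
\mathcal N=\|f\|_{L^p(d\sigma)},\qquad w^2=\int f^2d\sigma,\qquad \zeta=1+\frac{a_n}{m(m-1)}\cdot\frac{\int|\nabla f|^2d\sigma}{w^2}\ \ge1 .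
\end{equation}
Raising to the power $2/p=(n-2)/n$ shows that \eqref{eq:FI} is the statement
\begin{equation}\label{eq:goal}
\frac{\mathcal N^2}{w^2}\le\zeta^{m/n}.
\end{equation}
Insert $U=f(\theta)v(y)$ with $0\not\equiv v\in H^1(H^k)$ in Lemma~\ref{lem:SmHk}(i). The left side is $\omega_mw^2\mathcal E_\zeta(v)$ with
\[
\mathcal E_\zeta(v)=\int_{H^k}\Big(a_n|\nabla v|^2+\big(m(m-1)\zeta-k(k-1)\big)v^2\Big),
\]
and $\|U\|_p^2=\omega_m^{2/p}\mathcal N^2\|v\|_p^2$. As $1-\frac2p=\frac2n$,
\begin{equation}\label{eq:product}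
\frac{\mathcal N^2}{w^2}\le\frac{\omega_m^{2/n}\,\mathcal E_\zeta(v)}{Y_n\|v\|_p^2}.
\end{equation}

Which $v$ should one take? For $f$ constant ($\zeta=1$) equality holds in \eqref{eq:product} with $v=(\cosh\rho)^{-(n-2)/2}$, the constant function on $S^n$ transplanted by means of the conformal factor in the proof of Lemma~\ref{lem:SmHk}(ii). For concentrated $f$ ($\zeta$ large) a concentrated $v$ is called for, such as a slice of a concentrated extremal in dimension $n$. The following family joins the two. Let $X=\cosh\rho$, $\lambda>-1$, and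
\begin{equation}\label{eq:trial}
Z=X+\lambda,\qquad v=Z^{-(n-2)/2},\qquad I_j=I_j(\lambda)=\int_{H^k}Z^{-j}\quad(j>k-1).
\end{equation}
In polar coordinates the volume element of $H^k$ is $\sinh^{k-1}\!\rho\,d\rho\,d\vartheta$, so
\begin{equation}\label{eq:Ij}
I_j=\omega_{k-1}\int_1^\infty(X^2-1)^{k/2-1}(X+\lambda)^{-j}dX ,
\end{equation}
which converges for $j>k-1$; in particular for $j\ge n-2$, as $m\ge2$. Since $|\nabla X|^2=X^2-1$, both $v^2$ and $|\nabla v|^2$ are $O(X^{-(n-2)})$. Hence $v\in H^1(H^k)$.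

\begin{lemma}\label{lem:trial}
For $v$ as in \eqref{eq:trial}, $\int v^p=I_n$ and
\[
\mathcal E_\zeta(v)=m(m-1)(\zeta-1)I_{n-2}+2m(n-1)\lambda I_{n-1}+n(n-1)(1-\lambda^2)I_n .
\]
\end{lemma}

\begin{proof}
The first statement is $\frac{n-2}2p=n$. From $\Delta X=kX$ and $|\nabla X|^2=X^2-1$,
\[
-a_n\Delta v=Z^{-(n-2)/2-2}\big[2k(n-1)XZ-n(n-1)(X^2-1)\big].
\]
Substituting $X=Z-\lambda$, the bracket becomes $(n-1)(2k-n)Z^2+2(n-1)(n-k)\lambda Z+n(n-1)(1-\lambda^2)$. Here $n-k=m$ and $(n-1)(2k-n)=(m+k-1)(k-m)=k(k-1)-m(m-1)$. Multiply by $v$ and integrate by parts; the boundary term on the sphere of radius $\rho$ is $O(e^{-(m-1)\rho})$. This gives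
\[
a_n\int|\nabla v|^2=\big(k(k-1)-m(m-1)\big)I_{n-2}+2m(n-1)\lambda I_{n-1}+n(n-1)(1-\lambda^2)I_n,
\]
and adding $(m(m-1)\zeta-k(k-1))I_{n-2}$ proves the claim.
\end{proof}

For a fixed $v$ the bound \eqref{eq:product} is affine in $\zeta$, say $\alpha\zeta+\beta$ with $\alpha>0$, whereas the target $\zeta^{m/n}$ is concave. If $\beta>0$, the trial function is used most efficiently at the $\zeta$ minimizing $(\alpha\zeta+\beta)\zeta^{-m/n}$, that is, where
\begin{equation}\label{eq:efficient}
k\alpha\zeta=m\beta .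
\end{equation}
We therefore assign to each $\zeta\ge1$ a parameter $\lambda\in(-1,0]$ for which \eqref{eq:efficient} holds.

\section{The fiber inequality on $S^2$}\label{sec:S2}

\begin{lemma}\label{lem:S2}
The inequality \eqref{eq:FI2} holds for all $f\in C^\infty(S^2)$.
\end{lemma}

\begin{proof}
We may assume $f\not\equiv0$. Then the assertion is \eqref{eq:goal} for $m=2$, $k=8$, $n=10$: with $\zeta=1+\frac94\int|\nabla f|^2d\sigma/w^2$ we must show $\mathcal N^2/w^2\le\zeta^{1/5}$.

\emph{The integrals.} Write $\lambda=\delta-1$ with $\delta\in(0,1]$, so $Z=X-1+\delta$. With $X-1=\delta z$, \eqref{eq:Ij} becomes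
\[
I_j=\omega_7\,\delta^{4-j}\int_0^\infty z^3(2+\delta z)^3(1+z)^{-j}dz .
\]
Expand $(2+\delta z)^3=8+12\delta z+6\delta^2z^2+\delta^3z^3$ and use $\int_0^\infty z^i(1+z)^{-j}dz=\frac{i!\,(j-i-2)!}{(j-1)!}$. For $i=3,4,5,6$ these Beta integrals are
\[
\begin{aligned}
j=8:&\quad \tfrac1{140},\ \tfrac1{105},\ \tfrac1{42},\ \tfrac17;\\
j=9:&\quad \tfrac1{280},\ \tfrac1{280},\ \tfrac1{168},\ \tfrac1{56};\\
j=10:&\quad \tfrac1{504},\ \tfrac1{630},\ \tfrac1{504},\ \tfrac1{252}.
\end{aligned}
\]
Hence
\[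
I_8=\frac{\omega_7\,q_8}{35\,\delta^4},\qquad I_9=\frac{\omega_7\,q_9}{280\,\delta^5},\qquad I_{10}=\frac{\omega_7\,q_{10}}{1260\,\delta^6},
\]
\[
q_8=2+4\delta+5\delta^2+5\delta^3,\quad q_9=8+12\delta+10\delta^2+5\delta^3,\quad q_{10}=20+24\delta+15\delta^2+5\delta^3 .
\]

\emph{The energy.} By Lemma~\ref{lem:trial} and $1-\lambda^2=\delta(2-\delta)$, the energy $\mathcal E_\zeta(v)=2(\zeta-1)I_8+36\lambda I_9+90(1-\lambda^2)I_{10}$ equals
\[
\tfrac2{35}\,\omega_7\,\delta^{-5}\Big[\zeta\delta q_8-\delta q_8+\tfrac94(\delta-1)q_9+\tfrac54(2-\delta)q_{10}\Big].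
\]
Since $(\delta-1)q_9=-8-4\delta+2\delta^2+5\delta^3+5\delta^4$ and $(2-\delta)q_{10}=40+28\delta+6\delta^2-5\delta^3-5\delta^4$, the last three terms add up to $32+24\delta+8\delta^2$. Thus
\[
\mathcal E_\zeta(v)=\tfrac2{35}\,\omega_7\,\delta^{-5}\big[8r+\zeta\delta q_8\big],\qquad r=4+3\delta+\delta^2 .
\]

\emph{Choice of $\delta$.} Condition \eqref{eq:efficient} reads $8\zeta\delta q_8=2\cdot8r$, i.e.\ $\zeta\delta q_8=2r$. The function $\delta\mapsto2r/(\delta q_8)$ is continuous on $(0,1]$, equals $\frac{16}{16}=1$ at $\delta=1$, and tends to $\infty$ as $\delta\to0$. So for every $\zeta\ge1$ there is a $\delta\in(0,1]$ with $\zeta\delta q_8=2r$, and then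
\[
\mathcal E_\zeta(v)=\tfrac47\,\omega_7\,\delta^{-5}\,r .
\]

\emph{Reduction to polynomials.} By \eqref{eq:product} it suffices that $4\pi\,\mathcal E_\zeta(v)^5\le Y_{10}^5\,\zeta\,I_{10}^4$. Here $Y_{10}^5=90^5\omega_{10}$, and Lemma~\ref{lem:SmHk}(ii) gives $\omega_{10}=4\pi\,I_{10}|_{\delta=1}=4\pi\,\omega_7\frac{64}{1260}$. Inserting everything, the factors $4\pi\,\omega_7^5\,\delta^{-25}$ cancel; with $\frac{90}{1260}=\frac1{14}$ and $\zeta\delta=2r/q_8$ the condition is
\[
\Big(\frac47\Big)^5r^5\le\frac{64}{14^5}\cdot\frac{2r}{q_8}\cdot q_{10}^4 .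
\]
As $(\frac47)^5\,14^5=8^5=256\cdot128$, this is
\begin{equation}\label{eq:poly}
256\,r^4q_8\le q_{10}^4\qquad\text{on }(0,1].
\end{equation}

\emph{Proof of \eqref{eq:poly}.} Let $\mathcal G=4\ln q_{10}-4\ln r-\ln q_8-\ln256$. At $\delta=1$ we have $q_{10}=64$, $r=8$, $q_8=16$ and $256\cdot8^4\cdot16=64^4$, so $\mathcal G(1)=0$. We show $\mathcal G'\le0$ on $[0,1]$. First,
\[
\begin{aligned}
q_{10}'r-q_{10}r'&=(24+30\delta+15\delta^2)(4+3\delta+\delta^2)-q_{10}(3+2\delta)\\
&=36+80\delta+81\delta^2+30\delta^3+5\delta^4,\\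
q_{10}r&=80+156\delta+152\delta^2+89\delta^3+30\delta^4+5\delta^5,\qquad q_8'=4+10\delta+15\delta^2 .
\end{aligned}
\]
The coefficients of $\delta^0,\dots,\delta^7$ are
\[
\begin{aligned}
q_8'\,q_{10}r:&\quad 320,\ 1424,\ 3368,\ 4216,\ 3290,\ 1655,\ 500,\ 75;\\
4(q_{10}'r-q_{10}r')q_8:&\quad 288,\ 1216,\ 2648,\ 3856,\ 3740,\ 2300,\ 700,\ 100 .
\end{aligned}
\]
Therefore
\[
-\,q_{10}\,r\,q_8\;\mathcal G'=32+208\delta+720\delta^2+360\delta^3-450\delta^4-645\delta^5-200\delta^6-25\delta^7 .
\]
On $[0,1]$ the first four terms add up to at least $(32+208+720+360)\delta^3=1320\,\delta^3$, and the last four to at least $-(450+645+200+25)\delta^3=-1320\,\delta^3$. So $\mathcal G'\le0$ on $[0,1]$, whence $\mathcal G\ge\mathcal G(1)=0$ there. This is \eqref{eq:poly}.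
\end{proof}

\section{The geometry of $M$}\label{sec:geometry}

\begin{lemma}\label{lem:upper}
$Y(M,[g_0])\le \mathrm{scal}_{g_0}\mathrm{vol}(M,g_0)^{1/5}=\pi\big(10^{10}/60\big)^{1/5}$.
\end{lemma}

\begin{proof}
Sending an oriented plane with oriented orthonormal basis $e_1,e_2$ to $[e_1+ie_2]$ identifies $M$, equivariantly under $SO(7)$, with the quadric $Q_5=\{\sum z_i^2=0\}\subset\mathbb{CP}^6$. The isotropy representation $\mathbb R^2\otimes\mathbb R^5$ of $SO(2)\times SO(5)$ is irreducible: an $SO(5)$-invariant subspace has the form $\ell\otimes\mathbb R^5$, and $SO(2)$-invariance forces $\ell=0$ or $\ell=\mathbb R^2$. So the $SO(7)$-invariant metric is unique up to scale. Both $g_0$ and the restricted Fubini--Study metric are $SO(7)$-invariant, so they agree up to a factor. Being K\"ahler and Einstein, $g_0$ has Ricci form $\rho=\kappa\omega$ with $\omega$ the K\"ahler form, and $[\omega]$ is a positive multiple of the hyperplane class $h$. By adjunction $c_1(Q_5)=(7-2)h=5h$, and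 $\int h^5=2$. From $[\rho]=2\pi c_1$ we obtain $\kappa>0$ and $[\omega]=\frac{10\pi}\kappa h$, so
\[
\mathrm{vol}=\int\frac{\omega^5}{5!}=\frac1{60}\Big(\frac{10\pi}\kappa\Big)^5,\qquad\mathrm{scal}=10\kappa,\qquad \mathrm{scal}^5\,\mathrm{vol}=\frac{10^{10}\pi^5}{60}.
\]
Now test \eqref{eq:Y} with $u\equiv1$.
\end{proof}

\begin{lemma}\label{lem:bundle}
$M$ is diffeomorphic to the unit sphere bundle $S(E)$ of a Euclidean vector bundle $E$ of rank $3$ over a closed connected $8$-manifold $N$, equivariantly under $G_2$.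
\end{lemma}

\begin{proof}
Let $\times$ be the cross product on $\mathbb R^7=\mathrm{Im}\,\mathbb O$; it is $G_2$-equivariant, and $u\times(u\times v)=-v$ for orthonormal $u,v$. For $\Pi\in M$ with oriented orthonormal basis $e_1,e_2$, the vector $\nu_\Pi=e_1\times e_2$ is a unit vector orthogonal to $\Pi$, independent of the basis. Put $A_\Pi=\Pi\oplus\mathbb R\nu_\Pi$ and consider the $G_2$-equivariant map $\alpha:M\to Gr_3(\mathbb R^7)$, $\Pi\mapsto A_\Pi$. As $G_2$ acts transitively on $M$, the image $N=\alpha(M)$ is an orbit of a compact group, hence a closed connected embedded submanifold. By equivariance the surjective map $\alpha:M\to N$ has constant rank, so it is a submersion. Let $E\to N$ be the tautological bundle, whose fiber over $A$ is $A$.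

Let $A=A_\Pi\in N$ and $\nu=\nu_\Pi$. Then $e_1\times e_2=\nu$, while $\nu\times e_1=-e_1\times(e_1\times e_2)=e_2$ and $e_2\times\nu=-e_2\times(e_2\times e_1)=e_1$. So the cross product of $\mathbb R^7$ restricts to $A$ as the standard cross product of an oriented Euclidean $3$-space. Consequently, for each unit vector $\nu\in A$ the plane $A\cap\nu^\perp$, oriented by the orthonormal bases with $e_1\times e_2=\nu$, is a point of $M$ that is mapped to $(A,\nu)$ by $\Pi\mapsto(A_\Pi,\nu_\Pi)$. Conversely, $\Pi=A_\Pi\cap\nu_\Pi^\perp$ as oriented planes. So these two smooth maps between $M$ and $S(E)$ are inverse to each other, and both are $G_2$-equivariant. The fibers of $\alpha$ are $2$-spheres, so $\dim N=8$.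
\end{proof}

The fibers of $\alpha$ are the directions $\mathfrak m_1$ of Section~1. Indeed, since the $G_2$-invariant metrics depend on only three parameters, each $\mathfrak m_i$ is irreducible. The vertical distribution of $\alpha$ corresponds to an invariant subspace of dimension $2$, which must project trivially to the irreducible summands $\mathfrak m_2,\mathfrak m_3$ of dimension $4$. So it is $\mathfrak m_1$, and the metrics along which $S\to\infty$ in Section~1 are those that shrink the fibers of $\alpha$.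

\section{Collapsing the fibers}\label{sec:collapse}

We now repeat Section~\ref{sec:model} on a bundle. There are two differences. The scalar curvature and the Sobolev inequality on the base carry error terms; these are $O(t^{-2})$ when the base is scaled by $t$. And the total space is not a product; this is harmless because the structure group acts isometrically, so that parallel transport maps fibers isometrically onto fibers.

\begin{proposition}\label{prop:collapse}
Let $m\ge2$, $k\ge3$, $n=m+k$. Let $F^m$ be a closed connected Riemannian manifold with $\mathrm{scal}_F\ge m(m-1)$ such that \eqref{eq:FI} holds for all positive smooth functions on $F$, with $d\sigma$ the normalized measure of $F$. Let $G$ be a compact Lie group acting isometrically on $F$, $P\to N^k$ a principal $G$-bundle over a closed manifold, and let $M=P\times_GF$ be connected. Then $\sigma(M)\ge(\mathrm{vol}(F)/\omega_m)^{2/n}\Lambda_{m,k}$.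
\end{proposition}

\begin{proof}
\emph{The metrics.} Fix a metric $h$ on $N$ and a principal connection on $P$. For $t\ge1$ let $g_t=t^2g^{(t^{-2})}$ in the notation of \eqref{eq:oneill}: the fibers carry the metric of $F$, horizontal vectors the metric $t^2\pi^*h$. Scaling \eqref{eq:oneill} and using compactness, with a constant $c_0\ge0$ independent of $t\ge1$,
\[
\mathrm{scal}_{g_t}=\mathrm{scal}_F+t^{-2}\,\mathrm{scal}_h\circ\pi-t^{-4}|O|^2\ \ge\ m(m-1)-c_0t^{-2}.
\]

\emph{Fiberwise quantities.} Let $u>0$ be smooth on $M$ and put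
\[
w(x)^2=\int_{\pi^{-1}(x)}u^2d\sigma,\qquad D(x)=\int_{\pi^{-1}(x)}|\nabla^{\mathcal V}u|^2d\sigma,
\]
where $w>0$, and $\nabla^{\mathcal V}$ and $\nabla^{\mathcal H}$ denote the vertical and horizontal parts of the gradient for $g_t$. For a vector field $X$ on $N$ with horizontal lift $\bar X$, the flow of $\bar X$ covers that of $X$ and maps fibers isometrically onto fibers, preserving $d\sigma$. Hence $X(w^2)=2\int u\,\bar Xu\,d\sigma$, and Cauchy--Schwarz gives $|dw(X)|^2\le\int(\bar Xu)^2d\sigma$. At a point where $\nabla w\ne0$, choose $X$ to be there the $t^2h$-unit vector along $\nabla w$, whose lift is a $g_t$-unit vector. We get $|\nabla w|^2\le\int|\nabla^{\mathcal H}u|^2d\sigma$ everywhere. All norms and integrals over $N$ below refer to $t^2h$. With $a=a_n$,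
\begin{equation}\label{eq:Elow}
\frac{E_{g_t}(u)}{\mathrm{vol}(F)}\ge\int_N\Big(a|\nabla w|^2+aD+\big(m(m-1)-c_0t^{-2}\big)w^2\Big).
\end{equation}

\emph{Lower bound for the energy.} Put
\[
\mathcal X=\|w\|^2_{2k/(k-2)},\qquad\mathcal Z=\int_N\Big(w^2+\frac a{m(m-1)}D\Big).
\]
In passing from $h$ to $t^2h$, both $\|w\|^2_{2k/(k-2)}$ and $\|\nabla w\|_2^2$ are multiplied by $t^{k-2}$ and $\|w\|_2^2$ by $t^k$. So \eqref{eq:aubin} holds on $(N,t^2h)$ with $\beta_\varepsilon t^{-2}$ in place of $\beta_\varepsilon$. With $\kappa_\varepsilon=(K_k^{-1}+\varepsilon)^{-1}$ it says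
\[
a\int_N|\nabla w|^2\ge a\kappa_\varepsilon\mathcal X-a\kappa_\varepsilon\beta_\varepsilon t^{-2}\int_Nw^2 .
\]
Let $\eta=(c_0+a\kappa_\varepsilon\beta_\varepsilon)t^{-2}\ge0$, and let $t$ be so large that $\eta<m(m-1)$. Since $a\ge(m(m-1)-\eta)\frac a{m(m-1)}$, \eqref{eq:Elow} and the weighted arithmetic--geometric mean inequality with weights $\frac kn,\frac mn$ give
\[
\begin{aligned}
\frac{E_{g_t}(u)}{\mathrm{vol}(F)}&\ge a\kappa_\varepsilon\mathcal X+(m(m-1)-\eta)\mathcal Z\\
&\ge\Big(\frac{n\,a\kappa_\varepsilon}k\Big)^{k/n}\Big(\frac{n(m(m-1)-\eta)}m\Big)^{m/n}\mathcal X^{k/n}\mathcal Z^{m/n}.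
\end{aligned}
\]

\emph{Upper bound for the norm.} Apply \eqref{eq:FI} on each fiber, then H\"older's inequality with exponents $\frac{n-2}{k-2}$ and $\frac{n-2}m$, whose reciprocals add up to $1$ since $n-2=(k-2)+m$:
\[
\frac1{\mathrm{vol}(F)}\int_Mu^p\,dv_{g_t}\le\int_Nw^{\frac{2k}{n-2}}\Big(w^2+\frac a{m(m-1)}D\Big)^{\frac m{n-2}}\le\mathcal X^{\frac k{n-2}}\mathcal Z^{\frac m{n-2}} .
\]
Here we used $\big(\int w^{2k/(k-2)}\big)^{(k-2)/(n-2)}=\mathcal X^{k/(n-2)}$. So $\|u\|_p^2\le\mathrm{vol}(F)^{(n-2)/n}\mathcal X^{k/n}\mathcal Z^{m/n}$.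

\emph{Conclusion.} Dividing, for each $\varepsilon>0$ and all sufficiently large $t$,
\begin{equation}\label{eq:Ygt}
\sigma(M)\ge Y(M,[g_t])\ge\mathrm{vol}(F)^{2/n}\Big(\frac{n\,a\kappa_\varepsilon}k\Big)^{k/n}\Big(\frac{n(m(m-1)-\eta)}m\Big)^{m/n}.
\end{equation}
Let $t\to\infty$, so $\eta\to0$, and then $\varepsilon\to0$, so $\kappa_\varepsilon\to K_k$. Because $\frac{aK_k}k=\frac{(n-1)(k-2)}{n-2}\,\omega_k^{2/k}$, the right side tends to
\[
\mathrm{vol}(F)^{2/n}\Big(\frac{n\,aK_k}k\Big)^{k/n}\big(n(m-1)\big)^{m/n}=\Big(\frac{\mathrm{vol}(F)}{\omega_m}\Big)^{2/n}\Lambda_{m,k}. \qedhere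
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:A} and Corollary~\ref{cor:three}}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:bundle}, $M=S(E)=P\times_{O(3)}S^2$, where $P$ is the orthonormal frame bundle of $E\to N^8$. The unit sphere $S^2$ has scalar curvature $2=m(m-1)$, and it satisfies \eqref{eq:FI} with $m=2$, $k=8$ by Lemma~\ref{lem:S2}. Proposition~\ref{prop:collapse} gives $\sigma(M)\ge\Lambda_{2,8}$. By \eqref{eq:Lambda} and \eqref{eq:Lambdanumber},
\[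
\Lambda_{2,8}^5=10^5\big(\tfrac{27}4\big)^4\,4\pi\,\omega_8=4\pi\big(\tfrac{135}2\big)^4\omega_8\cdot10=\Lambda^5 .
\]
Let $\Upsilon=\pi(10^{10}/60)^{1/5}$ be the upper bound for $Y(M,[g_0])$ in Lemma~\ref{lem:upper}. Then
\[
\frac{\Lambda^5}{\Upsilon^5}=\frac{16\cdot135^4\cdot60}{21\cdot10^{10}}=\frac{318\,864\,600\,000}{210\,000\,000\,000}>1.518>1.087^5 .
\]
Hence $\sigma(M)\ge\Lambda>1.087\,\Upsilon\ge1.087\,Y(M,[g_0])$. Moreover $Y(M,[g_0])\le\Upsilon<\Lambda\le\sigma(M)$, so $g_0$ does not realize the Yamabe invariant.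
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:three}]
For a unit-volume $G_2$-invariant Einstein metric $g$, the test function $u\equiv1$ gives $Y(M,[g])\le\mathrm{scal}_g$. By the facts recalled in Section~1, $\mathrm{scal}_g$ is at most the unit-volume scalar curvature of $g_0$; the condition $x_1^2x_2^4x_3^4=1$ fixes the volume up to a common constant, which does not affect this comparison. The unit-volume scalar curvature of $g_0$ is $\pi(10^{10}/60)^{1/5}<\Lambda\le\sigma(M)$ by Lemma~\ref{lem:upper} and Theorem~\ref{thm:A}.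
\end{proof}

\begin{remark}
The improvement already occurs among $G_2$-invariant metrics. Take $h$ to be a $G_2$-invariant metric on the orbit $N$, and on $E\subset N\times\mathbb R^7$ the orthogonal projection of the flat connection, which is a $G_2$-invariant metric connection. Then the metrics $g_t$ in the proof of Proposition~\ref{prop:collapse} are $G_2$-invariant. If $\varepsilon$ is small and $t$ is large, the lower bound for $Y(M,[g_t])$ in \eqref{eq:Ygt} is as close to $\Lambda$ as we like, so $Y(M,[g_t])>Y(M,[g_0])$. Thus $[g_0]$ is not maximal even among conformal classes of $G_2$-invariant metrics, although $g_0$ is a local maximum of $S$.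
\end{remark}

\section{The fiber inequality on $S^m$}\label{sec:general}

We prove Theorem~\ref{thm:B}(1). It suffices to treat $f\in C^\infty(S^m)$, $f\not\equiv0$: if $f_i\to f$ in $H^1$ with $f_i$ smooth, the right side of \eqref{eq:FI} converges, and Fatou's lemma along an almost everywhere convergent subsequence handles the left side. So we must prove \eqref{eq:goal}, again with the trial functions \eqref{eq:trial}. In general the integrals $I_j$ are no longer given by polynomials in $\delta$. We use instead the three-term recursion between them, which turns the one-variable inequality into a question about a system of differential equations, autonomous in the variable $\log|\mu|$ below. Throughout,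
\[
d=n-2,\qquad c=n+m-2=d+m,\qquad e=\frac{d(m-1)}c,
\]
so that $c\ge5$, $e>0$ and
\begin{equation}\label{eq:arith}
2n-2-k=c,\qquad nc-2m(n-1)=kd,\qquad 1+e=\frac{m(n-1)}c .
\end{equation}
The middle identity is $n^2-mn-2n+2m=(n-2)(n-m)$; the last is $c+d(m-1)=m(d+1)$.

\subsection{Reduction to one variable}
The function $I_j$ is real-analytic in $\lambda>-1$ with $\partial_\lambda I_j=-jI_{j+1}$. Put $A=I_{n-2}$, $B=I_{n-1}$, $C=I_n$.

\begin{lemma}
For $j>k$,
\begin{equation}\label{eq:rec}
(k-j)I_{j-1}+(2j-k)\lambda I_j+j(1-\lambda^2)I_{j+1}=0 .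
\end{equation}
\end{lemma}

\begin{proof}
Integrate $\frac d{dX}\big[(X^2-1)^{k/2}Z^{-j}\big]=(X^2-1)^{k/2-1}\big[kXZ^{-j}-j(X^2-1)Z^{-j-1}\big]$ over $(1,\infty)$; the boundary term at infinity vanishes since $j>k$. Insert $X=Z-\lambda$ and $X^2-1=Z^2-2\lambda Z-(1-\lambda^2)$.
\end{proof}

From now on $\lambda\in(-1,1)$. Set $\mu=-\lambda\in(-1,1)$, regard $A,B,C$ as functions of $\mu$, and put
\[
x=\frac{(n-1)(1-\mu^2)\,C}{(m-1)A}>0,\qquad y=x-1>-1 .
\]
For $j=n-1$, \eqref{eq:rec} and \eqref{eq:arith} give $(m-1)A=c\lambda B+(n-1)(1-\lambda^2)C$, that is,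
\begin{equation}\label{eq:y}
c\,\mu B=(m-1)A\,y .
\end{equation}
So $y$ has the sign of $\mu$, and $x(0)=1$. Lemma~\ref{lem:trial} becomes, using \eqref{eq:y} and \eqref{eq:arith},
\[
\mathcal E_\zeta(v)=(m-1)A\Big[m(\zeta-1)-\frac{2m(n-1)}c\,y+nx\Big]=(m-1)A\Big[m\zeta+\frac kc(m+dx)\Big].
\]
Condition \eqref{eq:efficient} is $\zeta=(m+dx)/c$. For every $\zeta\ge1$ it can be met with some $\mu\in[0,1)$. Indeed $(m+dx)/c=1$ at $\mu=0$, and $x\to\infty$ as $\mu\to1$: with $\delta=1-\mu$ and $X-1=\delta z$, dominated convergence in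
\[
\delta^{j-k/2}I_j=\omega_{k-1}\int_0^\infty z^{k/2-1}(2+\delta z)^{k/2-1}(1+z)^{-j}dz\qquad(j\ge n-2,\ 0<\delta\le1)
\]
gives a positive limit as $\delta\to0$, so $x$ is asymptotic to a positive constant times $\delta^{-1}$.

With this choice $\mathcal E_\zeta(v)=n(m-1)A\,\zeta$, and by \eqref{eq:product} it suffices that
\[
\omega_m^{2/n}\,n(m-1)A\,\zeta\le Y_n\,C^{d/n}\,\zeta^{m/n}.
\]
By Lemma~\ref{lem:SmHk}(ii), $\omega_n=\omega_mC(0)$, so $Y_n=n(n-1)(\omega_mC(0))^{2/n}$. Moreover $(n-1)C(0)=(m-1)A(0)$ and $(n-1)C=(m-1)Ax/(1-\mu^2)$. Substituting, dividing, and taking $n$ times the logarithm, the condition becomes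
\begin{equation}\label{eq:H}
\mathcal H:=2\log\frac A{A(0)}+k\log\zeta+d\log\frac{1-\mu^2}x\le0\quad\text{on }[0,1),\qquad\zeta=\frac{m+dx}c .
\end{equation}
We have $\mathcal H(0)=0$, so it is enough to show $\mathcal H'<0$ on $(0,1)$, where $'=d/d\mu$.

\subsection{The differential equations}
The functions $x$, $y$, $\mathcal H$ are analytic on all of $(-1,1)$. Put $s=\mu^2/(1-\mu^2)$, so $\mu s'=2s(1+s)$. Since $A'=dB$ and $B'=(n-1)C$, \eqref{eq:y} gives $\mu A'/A=ey$. Differentiating $y=c\mu B/((m-1)A)$ logarithmically for $\mu\ne0$ and noting $y\cdot\mu(n-1)C/B=c\mu^2(n-1)C/((m-1)A)=csx$, we get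
\[
\mu y'=\Theta:=csx+y-ey^2 .
\]
Both sides are continuous, so this holds at $\mu=0$ too. Because $d-k=m-2$,
\[
\mu\mathcal H'=2ey+\frac{kd\,\Theta}{m+dx}-2ds-\frac{d\,\Theta}x=2ey-2ds-\frac{d\,\Theta\,\big((m-2)x+m\big)}{x(m+dx)} .
\]

\begin{lemma}\label{lem:F}
On $(-1,1)$, $\displaystyle-\frac{x(m+dx)}{dm}\,\mu\mathcal H'=F$, where
\[
F=sxL-y^2J,\qquad L=(c-2)y+2c,\qquad J=1+2e+ey .
\]
\end{lemma}

\begin{proof}
Multiply out and substitute $x=1+y$, $m+dx=c+dy$. The coefficient of $s$ is $\frac xm\big[2(m+dx)+c((m-2)x+m)\big]$. The bracket is $2c+2c(m-1)+y\,(2d+c(m-2))=2cm+m(c-2)y=mL$, because $2d+cm-2c=cm-2m$. The terms without $s$, multiplied by $m$, are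
\[
-y\Big\{2(m-1)(1+y)\big(1+\tfrac{dy}c\big)-\big(2(m-1)+(m-2)y\big)(1-ey)\Big\}.
\]
Use $2(m-1)\frac dc=2e$. In the braces the constant terms cancel; the coefficient of $y$ is $2(m-1)+2e-(m-2)+2(m-1)e=m(1+2e)$, and that of $y^2$ is $2e+(m-2)e=me$. So the braces equal $myJ$.
\end{proof}

We need $F>0$ on $(0,1)$. Since $y>-1$ on all of $(-1,1)$,
\[
L>c+2>0,\qquad J>1+e>0 .
\]
Near $\mu=0$ one has $s=\mu^2+O(\mu^4)$ and $y=c_0\mu+O(\mu^2)$ with $c_0=\frac{cB(0)}{(m-1)A(0)}>0$, so
\[
F=f_2\mu^2+f_3\mu^3+O(\mu^4),\qquad f_2=2c-(1+2e)c_0^2 .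
\]
The sign of $f_2$ is not evident, since $B(0)/A(0)$ is a quotient of Gamma functions. The way out is to let $\mu$ run through \emph{negative} values as well: at the far end $\mu=-1$ the recursion \eqref{eq:rec} has two terms only and everything is explicit, and a differential equation for $F$ transports positivity from there through $0$ to $1$.

\begin{lemma}\label{lem:ode}
Put $W=c+(c-1)y+ey^2$ and $g=c-2-4e$. There is a continuous function $\Gamma$ on $(-1,1)$ with $\Gamma(0)=2$ and
\[
\mu F'=\Gamma F+\frac{2g\,y^3\,W}{L^2}.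
\]
Moreover $g=k(k-2)/c>0$, and $W>0$ for $y>-1$.
\end{lemma}

\begin{proof}
\emph{Signs.} $cg=c(c-2)-4d(m-1)=\big[(d+m-1)^2-1\big]-\big[(d+m-1)^2-(d-m+1)^2\big]=(k-1)^2-1=k(k-2)$, positive since $k\ge3$. At $y=-1$, $W=1+e>0$; for $y\ge-1$, $W_y=c-1+2ey\ge c-1-2e>0$ because $4e<c-2$.

\emph{Linearization at the zero set of $F$.} Regard $x=1+y$, $L$, $J$ as functions of $y$, with subscript $y$ denoting the derivative. By the equations for $s$ and $y$, $\mu F'=\Xi(s,y)$ with the polynomial
\[
\Xi(s,y)=2s(1+s)xL+\big[s(xL)_y-(y^2J)_y\big]\big(csx+y-ey^2\big).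
\]
Let $\Sigma=\Sigma(y)=y^2J/(xL)$, so that $s-\Sigma=F/(xL)$: $F$ vanishes exactly where $s=\Sigma$. Since $\Xi$ is a quadratic polynomial in $s$, $\Xi(s,y)-\Xi(\Sigma,y)$ is $s-\Sigma$ times a polynomial in $s,\Sigma,y$. Hence it equals $\Gamma F$ with $\Gamma$ continuous on $(-1,1)$. At $\mu=0$ we have $s=y=\Sigma=0$, so $\Gamma(0)=\partial_s\Xi(0,0)/(xL)$. Here $\partial_s\Xi(0,0)=2xL$, as the other terms vanish; so $\Gamma(0)=2$.

\emph{The value $\Xi(\Sigma,y)$.} At $s=\Sigma$ the last factor of $\Xi$ is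
\[
c\Sigma x+y-ey^2=\frac yL\big[cyJ+(1-ey)L\big]=\frac{2yW}L,
\]
because $cyJ+(1-ey)L=2c+(2c-2)y+2ey^2$. Differentiating $xL\,\Sigma=y^2J$ gives $\Sigma(xL)_y-(y^2J)_y=-xL\,\Sigma_y$. With $xL\Sigma=y^2J$ we obtain, for $y\ne0$,
\[
\Xi(\Sigma,y)=2y^2J(1+\Sigma)-2xyW\Sigma_y=2y^2J\Big[1+\Sigma-\frac WL\cdot\frac{y\Sigma_y}\Sigma\Big],
\]
where
\[
\frac{y\Sigma_y}\Sigma=2+\frac{ey}J-\frac y{1+y}-\frac{(c-2)y}L .
\]
Multiply the bracket by $L(1+y)$. Its first part $1+\Sigma$ becomes $(1+y)L+y^2J=(2+y)W$; both sides equal $2c+(3c-2)y+(c-1+2e)y^2+ey^3$. Its second part becomes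
\[
-W\Big[2(1+y)-y+(1+y)y\Big(\frac eJ-\frac{c-2}L\Big)\Big].
\]
The sum is $W(1+y)y\,\frac{(c-2)J-eL}{JL}$, and $(c-2)J-eL=(c-2)(1+2e)-2ce=g$. Therefore $\Xi(\Sigma,y)=2gy^3W/L^2$. For $y=0$ both sides vanish.
\end{proof}

\subsection{Positivity of $F$}
\emph{Step 1: $F>0$ near $\mu=-1$.} Let $\lambda=1-\varepsilon$. The $I_j$ are analytic at $\lambda=1$, and there \eqref{eq:rec} reads $I_j=\frac{j-k}{2j-k}I_{j-1}$. For $j=n-1,n,n+1$, at $\lambda=1$,
\[
B=\frac{m-1}cA,\qquad C=\frac m{c+2}B,\qquad I_{n+1}=\frac{m+1}{c+4}C .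
\]
Put $\theta=m(n-1)$, so $1+e=\theta/c$. The quantity $sx=\frac{(n-1)\lambda^2C}{(m-1)A}$ is regular at $\lambda=1$, with value $x_1=\frac\theta{c(c+2)}=\frac{1+e}{c+2}$. Since $-\partial_\lambda I_j=jI_{j+1}$, the logarithmic derivatives of $C$ and $A$ with respect to $\varepsilon$ at $\varepsilon=0$ are $\frac{n(m+1)}{c+4}$ and $\frac{dB}A=e$. Up to $O(\varepsilon^2)$,
\[
sx=x_1\big(1+(b-2)\varepsilon\big),\quad b=\frac{n(m+1)}{c+4}-e,\qquad x=\frac{1-\lambda^2}{\lambda^2}\,sx=2x_1\varepsilon,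
\]
\[
y=-1+2x_1\varepsilon,\qquad L=c+2+2(c-2)x_1\varepsilon,\qquad J=1+e+2ex_1\varepsilon .
\]
The terms of order $0$ in $F=sxL-y^2J$ cancel, as $x_1(c+2)=1+e$. The coefficient of $\varepsilon$ is
\[
x_1(c+2)(b-2)+2(c-2)x_1^2+4x_1(1+e)-2ex_1 ,
\]
and dividing by $1+e=x_1(c+2)$,
\[
\frac F{1+e}=\varepsilon\Big[b-2+\frac{(6c+4)x_1}{c+2}-\frac{2e}{c+2}\Big]+O(\varepsilon^2).
\]
Insert $n(m+1)=\theta+c+2$, $e=\frac\theta c-1$ and $x_1=\frac\theta{c(c+2)}$. In the bracket, the terms without $\theta$ are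
\[
\frac{c+2}{c+4}-1+\frac2{c+2}=\frac4{(c+2)(c+4)},
\]
and the coefficient of $\theta$ is
\[
\frac1{c+4}-\frac1c+\frac{6c+4}{c(c+2)^2}-\frac2{c(c+2)}=-\frac4{c(c+4)}+\frac4{(c+2)^2}=-\frac{16}{c(c+4)(c+2)^2}.
\]
Hence
\[
\frac F{1+e}=\frac{4\varepsilon}{(c+2)(c+4)}\Big[1-\frac{4\theta}{c(c+2)}\Big]+O(\varepsilon^2),
\]
and $c(c+2)-4\theta=(n+m-1)^2-1-4m(n-1)=(n-1-m)^2-1=k(k-2)>0$. So $F>0$ for $\mu>-1$ close to $-1$.

\emph{Step 2: $F>0$ on $(-1,0)$.} Otherwise let $\mu_1\in(-1,0)$ be the first zero, which exists by Step~1. Then $F>0$ on $(-1,\mu_1)$, so $F'(\mu_1)\le0$. But Lemma~\ref{lem:ode} gives $\mu_1F'(\mu_1)=2gy^3W/L^2<0$, because $y<0$; so $F'(\mu_1)>0$, a contradiction.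

\emph{Step 3: $F>0$ for small $\mu>0$.} By Step~2, $f_2\ge0$. Suppose $f_2=0$. Comparing the terms of order $\mu^3$ in Lemma~\ref{lem:ode}, with $\Gamma=2+o(1)$ and with $W=c$, $L=2c$ at $\mu=0$, we get $3f_3=2f_3+\frac{gc_0^3}{2c}$. So $f_3>0$, and $F<0$ for small $\mu<0$, contradicting Step~2. Thus $f_2>0$.

\emph{Step 4: $F>0$ on $(0,1)$.} Otherwise there is, by Step~3, a first zero $\mu_1\in(0,1)$, and $F'(\mu_1)\le0$. But $\mu_1F'(\mu_1)=2gy^3W/L^2>0$ since now $y>0$, a contradiction.

By Lemma~\ref{lem:F} and $x(m+dx)>0$ it follows that $\mathcal H'<0$ on $(0,1)$. This proves \eqref{eq:H}, and with it Theorem~\ref{thm:B}(1).\qed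

\section{Fibers with $\mathrm{Ric}\ge m-1$}\label{sec:B2}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $F^m$ be closed and connected with $\mathrm{Ric}_F\ge m-1$. For a Lipschitz function $f\ge0$ on $F$ let $f^*$ be its spherical rearrangement on $S^m$: the function of the distance to a pole, nonincreasing in it, that is equimeasurable with $f$ for the normalized measures. The L\'evy--Gromov isoperimetric comparison implies
\[
\int_{S^m}|\nabla f^*|^2d\sigma\le\int_F|\nabla f|^2d\sigma_F
\]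
\cite{Gr,BM}. The integrals of $f^2$ and $f^p$ do not change under rearrangement. Applying part (1) to $f^*$, we see that \eqref{eq:FI} holds for $f$ on $F$ with its normalized measure, in particular for positive smooth $f$. Since also $\mathrm{scal}_F\ge m(m-1)$, Proposition~\ref{prop:collapse} applies and gives the assertion. If $F=S^m$, no rearrangement is needed.
\end{proof}

\begin{thebibliography}{9}

\bibitem{VA} \emph{A Variational Approach For Compact Homogeneous Einstein Manifolds},\\ \texttt{https://typeset.io/pdf/a-variational-approach-for-compact-}\\ \texttt{homogeneous-einstein-w4lwi0qggi.pdf}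

\bibitem{Au} Aubin, J. Diff. Geom. 11 (1976).

\bibitem{AT} Aubin; Talenti (1976): the sharp Sobolev inequality.

\bibitem{BM} B\'erard--Meyer (1982).

\bibitem{Be} Besse, \emph{Einstein Manifolds}.

\bibitem{Gr} Gromov: L\'evy--Gromov symmetrization.

\end{thebibliography}

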